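\title{Every ring embeds in a strongly clean ring}

\begin{abstract}
An element of a ring is strongly clean if it is the sum of an idempotent and a unit that commute with each other, and a ring is strongly clean if all its elements are. We show that a strongly clean ring need not be Dedekind finite. In fact every ring $R$ is a unital subring of a ring $\widehat R$ of cardinality at most $\max(|R|,\aleph_0)$ all of whose matrix rings $M_n(\widehat R)$ are strongly clean. The tool is duality: the transpose of a linear operator is always strongly clean, so one passage to a dual module makes every element of a given ring strongly clean, and the construction can be iterated.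
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity, and ring homomorphisms, subrings and subalgebras preserve the identity. A ring $R$ is \emph{Dedekind finite} (or \emph{directly finite}) if $ab=1$ implies $ba=1$ for all $a,b\in R$. An element $a\in R$ is \emph{strongly clean} if $a=e+u$ for an idempotent $e=e^2\in R$ and a unit $u\in R$ with $eu=ue$, and $R$ is \emph{strongly clean} if each of its elements is. The following question is posed as an open problem in \cite{cqr}.

\medskip
\noindent\emph{Is every strongly clean ring Dedekind finite?}
\medskip

The meaning of strong cleanness is clearest for endomorphisms.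

\begin{lemma}\label{lem:split}
Let $V$ be a module over a ring $\Lambda$ and let $f\in\operatorname{End}_\Lambda(V)$. Then $f$ is strongly clean in $\operatorname{End}_\Lambda(V)$ if and only if $V=V_1\oplus V_2$ for submodules $V_1,V_2$ stable under $f$ such that $1-f$ is bijective on $V_1$ and $f$ is bijective on $V_2$. Given such a decomposition, the projection $e$ onto $V_1$ along $V_2$ commutes with $f$, and $f-e$ is a unit.
\end{lemma}

\begin{proof}
Given the decomposition, $e$ commutes with $f$ because both summands are stable under $f$, and $f-e$ is bijective because it equals $f-1$ on $V_1$ and $f$ on $V_2$. So $f=e+(f-e)$ is strongly clean. Conversely, let $f=e+u$ with $e$ idempotent, $u$ a unit and $eu=ue$. Then $f$, $u$ and $u^{-1}$ commute with $e$, so they preserve $V_1=eV$ and $V_2=(1-e)V$. Hence $u$ is bijective on each summand, and it equals $f-1$ on $V_1$ and $f$ on $V_2$.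
\end{proof}

We call a decomposition as in Lemma~\ref{lem:split} a \emph{clean splitting} for $f$. The simplest cases all suggest a positive answer to the question.

\emph{Local rings.} Let $R\neq0$ be a ring in which, for every $x$, one of $x$ and $1-x$ is a unit. Then $x=0+x$ or $x=1+(x-1)$ shows that $R$ is strongly clean. An idempotent $x$ equals $1$ if $x$ is a unit and $0$ if $1-x$ is a unit. If $ab=1$, then $ba$ is an idempotent, and it is nonzero since $a(ba)b=1$; so $ba=1$.

\emph{Matrices over a field $k$.} If $f$ is an endomorphism of a vector space $V$ of finite dimension $n$, Fitting's decomposition $V=\ker f^n\oplus f^n(V)$ is a clean splitting: $f$ is nilpotent on the first summand, so $1-f$ is bijective there, and $f$ is bijective on the second. Thus $M_n(k)$ is strongly clean, and it is Dedekind finite because a surjective endomorphism of $V$ is bijective.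

\emph{The shifts.} On the polynomial ring $k[x]$ consider the $k$-linear operators
\begin{equation}\label{eq:shifts}
a(g)=\frac{g-g(0)}{x},\qquad b(g)=xg .
\end{equation}
Then $ab=1$, while $ba(1)=0$, so $\operatorname{End}_k(k[x])$ is not Dedekind finite. It is not strongly clean either, because $b$ has no clean splitting. Indeed, the subspaces stable under $b$ are the ideals of $k[x]$, and two nonzero ideals $I,J$ have nonzero intersection, as $IJ\subseteq I\cap J$. So one of $V_1,V_2$ would be all of $k[x]$; but $1$ is a multiple neither of $1-x$ nor of $x$.

So strong cleanness looks like an abstract form of Fitting's lemma, a finiteness phenomenon, and it fails in the most obvious ring that is not Dedekind finite. Nevertheless the answer to the question is negative.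

\begin{theorem}\label{thm:field}
Every algebra $R$ over a field $k$ is a unital subalgebra of a strongly clean $k$-algebra. Hence there is a strongly clean ring that is not Dedekind finite.
\end{theorem}

The field can be replaced by any commutative ring, the size of the larger ring can be controlled, and the idempotent can be chosen to commute with more than one element. For a commutative ring $k$, a $k$-algebra is a ring $R$ with a ring homomorphism from $k$ to the center of $R$.

\begin{theorem}\label{thm:main}
Let $k$ be a commutative ring (for instance $k=\mathbb Z$) and $R$ a $k$-algebra. Then $R$ is a unital $k$-subalgebra of a $k$-algebra $\widehat R$ with $|\widehat R|\le\max(|R|,\aleph_0)$ that has the following property.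
\begin{itemize}
\item[$(\ast)$] For every $n\ge1$, every finite family $c_1,\dots,c_r$ of pairwise commuting elements of $M_n(\widehat R)$, and every $s$ in the $k$-subalgebra generated by them, there is an idempotent $e\in M_n(\widehat R)$ commuting with all $c_i$ such that $s-e$ is a unit.
\end{itemize}
In particular all matrix rings $M_n(\widehat R)$, $n\ge1$, are strongly clean.
\end{theorem}

Both proofs rest on one observation. If $R\subseteq R'$, then an element that is strongly clean in $R$ stays strongly clean in $R'$, and relations $ab=1\neq ba$ persist in $R'$. It is therefore enough to embed a given ring $R$ in a ring $R'$ in which all elements \emph{of $R$} become strongly clean: the new elements of $R'$ are treated at the next step, and the union of the resulting tower is strongly clean. We take for $R'$ the endomorphism ring of a dual of $R$.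

Section~\ref{sec:shifts} shows on the shifts why dualizing helps, and Section~\ref{sec:field} proves Theorem~\ref{thm:field}. The embedding in Theorem~\ref{thm:field} is also a special case of Theorem~\ref{thm:main}, but the direct proof needs only modules over $k[t]$ and is the model for the general one, which occupies Sections~\ref{sec:inj}--\ref{sec:main}. Section~\ref{sec:cons} draws consequences.

\section{The transposed shifts}\label{sec:shifts}

In this section and the next, $k$ is a field, $W^*=\operatorname{Hom}_k(W,k)$, and $T^*\varphi=\varphi\circ T$ is the transpose of $T\in\operatorname{End}_k(W)$. A vector space with an operator is a module over $K=k[t]$, with $t$ acting as the operator, and the stable subspaces are the $K$-submodules. We use two facts about a $K$-module $M$.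
\begin{itemize}
\item[(F1)] \emph{If $t$ is locally nilpotent on $M$, that is, each element of $M$ is killed by a power of $t$, then every $p\in K$ with $p(0)\ne0$ acts bijectively on $M$.} Write $p=p(0)(1-tq)$; the inverse is $p(0)^{-1}\sum_{j\ge0}(tq)^j$, a finite sum on each element.
\item[(F2)] \emph{If $M$ is divisible, that is, $pM=M$ for all $0\ne p\in K$, then $M$ is a direct summand of every $K$-module containing it.} This is the textbook fact that a divisible module over a principal ideal domain is injective, meaning that every homomorphism from a submodule $X'\subseteq X$ to $M$ extends to $X$. If $M\subseteq X$, the kernel of an extension $X\to M$ of the identity of $M$ is a complement of $M$.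
\end{itemize}
Every nonzero polynomial is $t^mp$ with $p(0)\neq0$. So by (F1), a module on which $t$ is locally nilpotent and surjective is divisible.

Identify $V=k[x]^*$ with the space of all sequences $\varphi=(\varphi_0,\varphi_1,\dots)$ through $\varphi_n=\varphi(x^n)$. The transposes of the operators \eqref{eq:shifts} are
\[
a^*\varphi=(0,\varphi_0,\varphi_1,\dots),\qquad b^*\varphi=(\varphi_1,\varphi_2,\dots).
\]
We have $b^*a^*=1$, while $a^*b^*$ kills $(1,0,0,\dots)$. We claim that both $a^*$ and $b^*$ are strongly clean in $\operatorname{End}_k(V)$.

For $a^*$ take $V_1=V$ and $V_2=0$. The equation $(1-a^*)\varphi=\psi$ reads $\varphi_0=\psi_0$ and $\varphi_n-\varphi_{n-1}=\psi_n$ for $n\geq1$, and its unique solution is $\varphi_n=\psi_0+\dots+\psi_n$. This shows where a naive argument for Dedekind finiteness stops: on the summand $V_1$ of a clean splitting for $f$, nothing prevents $f$ itself from being injective but not surjective.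

For $b^*$ both summands must be nonzero, since $b^*$ kills $(1,0,0,\dots)$ and $1-b^*$ kills $(1,1,1,\dots)$. Let $t$ act as $b^*$ and let $V_1$ be the space of sequences with finitely many nonzero terms. For $\psi\in V_1$ the equation $(1-b^*)\varphi=\psi$ reads $\varphi_n-\varphi_{n+1}=\psi_n$, and its unique solution in $V_1$ is $\varphi_n=\sum_{m\ge n}\psi_m$. On the quotient $V/V_1$ the operator $b^*$ is bijective: it is surjective on $V$, and $b^*\varphi\in V_1$ forces $\varphi\in V_1$. What remains is to find a complement $V_2$ of $V_1$ that is stable under $b^*$, for then $V_2\cong V/V_1$ as $K$-modules and $V=V_1\oplus V_2$ is a clean splitting. Now $t$ is locally nilpotent on $V_1$, and it is surjective on $V_1$ because $\varphi=b^*(a^*\varphi)$. So $V_1$ is divisible, and (F2) provides $V_2$.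

The operator $b$ had no clean splitting because $k[x]$ has no proper direct summands. Transposition turned the injective operator $b$ into the surjective operator $b^*$, and surjectivity, in the form of divisibility, is what produces direct summands.

\section{Transposes are strongly clean}\label{sec:field}

For an arbitrary operator the same mechanism applies to the torsion-free quotient of the module, and the torsion part can be split by hand before dualizing.

\begin{proposition}\label{prop:transpose}
Let $W$ be a vector space over a field $k$ and $T\in\operatorname{End}_k(W)$. Then $T^*$ is strongly clean in $\operatorname{End}_k(W^*)$.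
\end{proposition}

\begin{proof}
Let $K=k[t]$ act on $W$ through $T$ and on $V=W^*$ through $T^*$, so that $(p\varphi)(w)=\varphi(pw)$. The same formula makes the dual of any $K$-module a $K$-module, and if $p$ acts bijectively on a module then it acts bijectively on the dual.

\emph{The torsion part.} Let $W_{\mathrm{tor}}$ be the submodule of elements killed by some nonzero polynomial. Let $W_0$ consist of the elements killed by a power of $t$, and $W_1$ of the elements killed by some $p$ with $p(0)\ne0$; both are submodules, since both sets of polynomials are closed under products. We claim $W_{\mathrm{tor}}=W_0\oplus W_1$. If $p(0)\neq0$ and $m\ge0$, there are $\alpha,\beta\in K$ with $\alpha t^m+\beta p=1$. So an element killed by both $t^m$ and $p$ is zero, and an element $w$ killed by $t^mp$ is the sum of $\beta pw\in W_0$ and $\alpha t^mw\in W_1$.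

By (F1), $1-t$ is bijective on $W_0$, hence on $W_0^*$. On $W_1$ the element $t$ is injective, since $W_0\cap W_1=0$. It is also surjective: if $pw=0$ with $p=c+tq$ and $0\neq c\in k$, then $w=t(-c^{-1}qw)$. Hence $t$ is bijective on $W_1$ and on $W_1^*$.

\emph{The torsion-free part.} Let $\overline W=W/W_{\mathrm{tor}}$, and let $D\subseteq V$ be the submodule of functionals vanishing on $W_{\mathrm{tor}}$, so $D\cong\overline W^{\,*}$. This module is divisible. Indeed, let $0\ne p\in K$ and $\varphi\in\overline W^{\,*}$. Since $p$ acts injectively on $\overline W$, the rule $\psi(pw)=\varphi(w)$ defines a functional on $p\overline W$; any extension $\psi$ to $\overline W$ satisfies $p\psi=\varphi$. By (F2), $V=D\oplus E$ for a submodule $E$. Restriction of functionals maps $V$ onto $W_{\mathrm{tor}}^*$ with kernel $D$, so $E\cong W_0^*\oplus W_1^*$. Write $E=E_0\oplus E_1$ accordingly.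

\emph{Splitting $D$.} Let $D_0\subseteq D$ consist of the elements killed by a power of $t$. If $d\in D_0$, then $d=td'$ for some $d'\in D$, and $d'\in D_0$ because $t^nd=0$ gives $t^{n+1}d'=0$. So $t$ is locally nilpotent and surjective on $D_0$. Hence $D_0$ is divisible and $D=D_0\oplus D_1$ by (F2). On $D_0$, $1-t$ is bijective by (F1). On $D_1\cong D/D_0$, $t$ is surjective because $tD=D$, and injective because its kernel lies in $D_0\cap D_1=0$.

Therefore $V=(D_0\oplus E_0)\oplus(D_1\oplus E_1)$ is a clean splitting for $T^*$, and Lemma~\ref{lem:split} applies.
\end{proof}

To use the proposition we must represent all elements of an algebra $R$ as transposes at once. Transposition reverses products, and so does the passage from $r$ to right multiplication by $r$; their composite is a homomorphism.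

\begin{lemma}\label{lem:embed}
Let $R$ be an algebra over a field $k$. The rule $(\iota(r)\varphi)(x)=\varphi(xr)$ defines an injective homomorphism of $k$-algebras $\iota\colon R\to\operatorname{End}_k(R^*)$, and every $\iota(r)$ is strongly clean in $\operatorname{End}_k(R^*)$.
\end{lemma}

\begin{proof}
The map $\iota$ is $k$-linear and unital, and
\[
(\iota(r)\iota(s)\varphi)(x)=(\iota(s)\varphi)(xr)=\varphi(xrs)=(\iota(rs)\varphi)(x).
\]
If $r\ne0$, choose $\varphi\in R^*$ with $\varphi(r)\neq0$; then $(\iota(r)\varphi)(1)=\varphi(r)\ne0$. Finally, $\iota(r)$ is the transpose of $x\mapsto xr$, so Proposition~\ref{prop:transpose} applies.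
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:field}]
Put $R_0=R$ and $R_{m+1}=\operatorname{End}_k(R_m^*)$. Regard $R_m$ as a subalgebra of $R_{m+1}$ through Lemma~\ref{lem:embed}, and let $R_\infty=\bigcup_mR_m$. An element of $R_\infty$ lies in some $R_m$, so it equals $e+u$ with a commuting idempotent $e$ and unit $u$ of $R_{m+1}$, and these remain an idempotent and a unit of $R_\infty$. Thus $R_\infty$ is strongly clean. For $R=\operatorname{End}_k(k[x])$ the shifts \eqref{eq:shifts} satisfy $ab=1\ne ba$ in $R_\infty$, so $R_\infty$ is not Dedekind finite.
\end{proof}

\section{Clean splittings of injective functors}\label{sec:inj}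

For Theorem~\ref{thm:main} the ring $k[t]$ must be replaced by the commutative ring $K$ generated by $k$ and $c_1,\dots,c_r$, and the dual space by the \emph{character group}
\[
X^\vee=\operatorname{Hom}_{\mathbb Z}(X,\mathbb Q/\mathbb Z)
\]
of an abelian group $X$. Since $\mathbb Q/\mathbb Z$ is a divisible abelian group, it is injective: characters extend from subgroups. Also, for $0\ne x\in X$ some $\varphi\in X^\vee$ has $\varphi(x)\ne0$: send $x$ to $1/n$ if $x$ has finite order $n$ and to $1/2$ otherwise, and extend from $\mathbb Zx$ to $X$. If $W$ is a $K$-module, then so is $W^\vee$, by $(r\varphi)(w)=\varphi(rw)$.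

The proof of Proposition~\ref{prop:transpose} used that $k[t]$ is a principal ideal domain twice, in (F2) and in the splitting of the torsion part, and neither argument is available for general $K$. What survives is the last step, the splitting of an injective module. The plan is to make this step do all the work. But $W^\vee$ need not be an injective $K$-module: for $K=\mathbb Z$ and $W=\mathbb Z/2$ we get $W^\vee\cong\mathbb Z/2$, and the homomorphism $2\mathbb Z\to\mathbb Z/2$ with $2\mapsto1$ does not extend to $\mathbb Z$. We shall see in Section~\ref{sec:char} that $W^\vee$ is always the value at $K$ of an injective \emph{functor}. So we carry out the splitting for functors.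

Fix a commutative ring $K$ and a set $\mathcal C$ of $K$-modules, regarded as a category whose morphisms are all $K$-linear maps. A \emph{$\mathcal C$-module} is an additive functor $G$ from $\mathcal C$ to abelian groups: it consists of a group $G(F)$ for each $F\in\mathcal C$ and a homomorphism $G(h)\colon G(F)\to G(F')$ for each $K$-linear $h\colon F\to F'$, such that $G$ preserves composites, identities and sums of maps. A morphism $\eta\colon G\to G'$ is a family of homomorphisms $\eta_F\colon G(F)\to G'(F)$ with $\eta_{F'}G(h)=G'(h)\eta_F$ for all $h$. A \emph{submodule} $G'\subseteq G$ is a family of subgroups $G'(F)\subseteq G(F)$ with $G(h)G'(F)\subseteq G'(F')$ for all $h$. Kernels, images, quotients, sums, intersections, direct sums and unions of chains are formed separately at each $F$. A morphism is called injective, surjective or bijective if each $\eta_F$ is, and a bijective morphism is an isomorphism.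

For $r\in K$ let $r_F\colon F\to F$ be multiplication by $r$. Since $K$ is commutative, $r_F$ is $K$-linear, and $hr_F=r_{F'}h$ for every $h\colon F\to F'$. Hence the family $(G(r_F))_F$ is an endomorphism of $G$, which we again denote by $r$. Each $G(F)$ becomes a $K$-module in this way, and \emph{every submodule of $G$ is stable under $r$}, being stable under all $G(h)$. For $\mathcal C=\{K\}$ the only maps are the $r_K$, and a $\mathcal C$-module is just the $K$-module $G(K)$; the reader may keep this case in mind in the next two proofs.

A $\mathcal C$-module $D$ is \emph{injective} if every morphism from a submodule $G'\subseteq G$ to $D$ extends to $G$. An injective submodule is a direct summand, by the argument in (F2). A direct summand $D_1$ of an injective $D$ is injective: extend to $D$, then project to $D_1$. A submodule $N\subseteq E$ is \emph{essential} in $E$ if $X\cap N\ne0$ for every nonzero submodule $X\subseteq E$. A morphism $\eta$ from $E$ that is injective on an essential submodule $N$ is injective, since $\ker\eta\cap N=0$.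

In Proposition~\ref{prop:transpose} the locally nilpotent part $D_0$ was itself injective and could be split off. Now we have no criterion such as (F2), so we split off a summand in which the locally nilpotent part is essential.

\begin{lemma}\label{lem:hull}
Let $N$ be a submodule of an injective $\mathcal C$-module $D$. Then $D=D_1\oplus D_2$ with $N$ an essential submodule of $D_1$.
\end{lemma}

\begin{proof}
Consider the submodules $E$ with $N\subseteq E\subseteq D$ and $N$ essential in $E$; one of them is $N$. The union of a chain of such $E_i$ is again one: a nonzero submodule $X$ of the union contains some $0\ne x\in X(F)$, which lies in some $E_i(F)$, so $X\cap E_i\neq0$ and therefore $X\cap N\ne0$. By Zorn's lemma there is a maximal one, $D_1$. Again by Zorn's lemma, choose $D_2\subseteq D$ maximal with $D_1\cap D_2=0$. We must show $D_1+D_2=D$.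

The quotient map $\pi\colon D\to D/D_2$ is injective on $D_1$. Moreover $\pi(D_1)$ is essential in $D/D_2$: a nonzero submodule has the form $Y/D_2$ with $Y\supsetneq D_2$, maximality of $D_2$ gives $Y\cap D_1\ne0$, and $\pi(Y\cap D_1)$ is a nonzero submodule of $(Y/D_2)\cap\pi(D_1)$. Since $D$ is injective, the inverse $\pi(D_1)\to D_1\subseteq D$ of $\pi|_{D_1}$ extends to a morphism $\eta\colon D/D_2\to D$, which is injective because it is injective on $\pi(D_1)$. So $D_1=\eta\pi(D_1)$ is essential in $E=\eta(D/D_2)$. Then $N$ is essential in $E$: for $0\ne X\subseteq E$ we get $X\cap D_1\ne0$, hence $X\cap N\neq0$. Maximality of $D_1$ gives $E=D_1$, that is, $\eta(D/D_2)=\eta\pi(D_1)$. As $\eta$ is injective, $\pi(D_1)=D/D_2$.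
\end{proof}

\begin{proposition}\label{prop:fitting}
Let $D$ be an injective $\mathcal C$-module and $s\in K$. Then $D=D_1\oplus D_2$ with $1-s$ bijective on $D_1$ and $s$ bijective on $D_2$.
\end{proposition}

\begin{proof}
Let $N(F)$ be the set of $x\in D(F)$ killed by a power of $s$. Since $s$ commutes with all $D(h)$, this defines a submodule $N\subseteq D$. On $N$ the endomorphism $1-s$ is bijective, with inverse $\sum_{j\ge0}s^j$, a finite sum on each element. Take $D=D_1\oplus D_2$ as in Lemma~\ref{lem:hull}. Both summands are injective, and both are stable under $s$.

\emph{On $D_1$.} The endomorphism $1-s$ of $D_1$ is injective on the essential submodule $N$, so it is injective. Its image $I\cong D_1$ is then an injective module, so $D_1=I\oplus C$ for some $C$. Since $I\supseteq(1-s)N=N$, we have $C\cap N=0$, and $C=0$ because $N$ is essential in $D_1$. Thus $1-s$ is bijective on $D_1$.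

\emph{On $D_2$.} The kernel of $s$ on $D_2$ lies in $N\cap D_2\subseteq D_1\cap D_2=0$. So $sD_2\cong D_2$ is an injective module and $D_2=sD_2\oplus C$ for some $C$. As $C$ is stable under $s$, we get $sC\subseteq C\cap sD_2=0$, and $C=0$ because $s$ is injective on $D_2$. Thus $s$ is bijective on $D_2$.
\end{proof}

\begin{remark}
The shift $b$ of \eqref{eq:shifts}, which has no clean splitting, shows that both hypotheses are needed. As a module over $K=k[x]$, on which $b$ is multiplication by $s=x$, the module $k[x]$ is not injective. As a module over the field $k$ it is injective, but $b$ is not multiplication by an element of $k$, and the subspaces $D_1,D_2,C$ of the proof need not be stable under it.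
\end{remark}

\section{Character modules as values of injective functors}\label{sec:char}

Let $W$ be a module over a commutative ring $K$. Let $\mathcal U$ be the set of finitely generated submodules of $W$, and put $\mathcal C=\{K\}\cup\mathcal U$. Define a $\mathcal C$-module $D$ by
\[
D(F)=\operatorname{Hom}_K(F,W)^\vee,\qquad \bigl(D(h)\varphi\bigr)(f')=\varphi(f'h)
\]
for $h\colon F\to F'$, $\varphi\in D(F)$ and $f'\in\operatorname{Hom}_K(F',W)$. This is a functor, and it is additive because $\varphi(f'(h+h'))=\varphi(f'h)+\varphi(f'h')$. The isomorphism $\operatorname{Hom}_K(K,W)\cong W$, $f\mapsto f(1)$, carries $f\mapsto fr_K$ to multiplication by $r$. Hence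
\begin{equation}\label{eq:eval}
D(K)\cong W^\vee\quad\text{as $K$-modules.}
\end{equation}

To see what the extra objects achieve, return to $K=\mathbb Z$ and $W=\mathbb Z/2$. The module $W^\vee$ fails to be injective because multiplication by $2$ on $\mathbb Z$ is injective while the nonzero element of $W^\vee$ is not divisible by $2$. Among $\mathcal C$-modules the role of $\mathbb Z$ is played by the functor $P(F)=F$, and multiplication by $2$ on $P$ is zero at the object $\mathbb Z/2$. It is no longer injective, so this extension problem is no longer posed. In general, the objects in $\mathcal U$ let us describe morphisms into $D$ as characters of a direct limit, and such characters extend.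

We recall the direct limits that are needed. The set $\mathcal U$ is directed by inclusion, since $U,U'\subseteq U+U'$. Write $j_{UU'}\colon U\to U'$ and $j_U\colon U\to W$ for the inclusions. For a $\mathcal C$-module $G$ let
\[
L(G)=\varinjlim_{U\in\mathcal U}G(U),
\]
with transition maps $G(j_{UU'})$. Every element of $L(G)$ is the class of some $g\in G(U)$, and this class is zero if and only if $G(j_{UU'})g=0$ for some $U'\supseteq U$. A character of $L(G)$ is the same as a family $\theta=(\theta_U)$ of characters $\theta_U\in G(U)^\vee$ that is \emph{compatible}, meaning $\theta_{U'}\circ G(j_{UU'})=\theta_U$ for $U\subseteq U'$. If $f\colon F\to W$ has image in $U$, we write $f_U\colon F\to U$ for the map with $f=j_Uf_U$. For $F\in\mathcal C$ such a $U\in\mathcal U$ always exists, because $F$ is finitely generated.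

\begin{lemma}\label{lem:yoneda}
For every $\mathcal C$-module $G$, morphisms $\eta\colon G\to D$ correspond bijectively to compatible families $\theta$, through the formulas
\begin{equation}\label{eq:corr}
\theta_U(g)=\eta_U(g)(j_U),\qquad \eta_F(g)(f)=\theta_U\bigl(G(f_U)g\bigr),
\end{equation}
where in the second formula $U\in\mathcal U$ is any submodule containing $f(F)$.
\end{lemma}

\begin{proof}
A family of homomorphisms $\eta_F\colon G(F)\to D(F)$ is a morphism exactly when
\begin{equation}\label{eq:nat}
\eta_{F'}\bigl(G(h)g\bigr)(f')=\eta_F(g)(f'h)
\end{equation}
for all $h\colon F\to F'$, $g\in G(F)$ and $f'\colon F'\to W$.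

Let $\eta$ be a morphism and define $\theta$ by the first formula. By \eqref{eq:nat} with $h=j_{UU'}$ and $f'=j_{U'}$,
\[
\theta_{U'}\bigl(G(j_{UU'})g\bigr)=\eta_U(g)(j_{U'}j_{UU'})=\eta_U(g)(j_U)=\theta_U(g),
\]
so $\theta$ is compatible. By \eqref{eq:nat} with $h=f_U$ and $f'=j_U$, we get $\theta_U(G(f_U)g)=\eta_F(g)(j_Uf_U)=\eta_F(g)(f)$, so the second formula recovers $\eta$.

Conversely, let $\theta$ be compatible and define $\eta$ by the second formula. The value does not change when $U$ is enlarged to $U'$, because $f_{U'}=j_{UU'}f_U$; as $\mathcal U$ is directed, it does not depend on $U$. It is additive in $g$. It is additive in $f$: choose $U$ containing the images of $f$ and $\tilde f$, so that $(f+\tilde f)_U=f_U+\tilde f_U$, and use that $G$ is additive. For \eqref{eq:nat}, choose $U\supseteq f'(F')$; then $(f'h)_U=f'_Uh$, and both sides equal $\theta_U(G(f'_U)G(h)g)$. Finally $(j_U)_U$ is the identity of $U$, so $\eta_U(g)(j_U)=\theta_U(g)$ and the first formula recovers $\theta$.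
\end{proof}

\begin{lemma}\label{lem:Dinj}
The $\mathcal C$-module $D$ is injective.
\end{lemma}

\begin{proof}
Let $G'\subseteq G$, let $\eta'\colon G'\to D$ be a morphism, and let $\theta'\in L(G')^\vee$ correspond to it. The natural map $L(G')\to L(G)$ is injective: if the class of $g\in G'(U)$ vanishes in $L(G)$, then $G(j_{UU'})g=0$ for some $U'$, and this is the equation $G'(j_{UU'})g=0$. So $\theta'$ extends to a character $\theta$ of $L(G)$, and each $\theta_U$ extends $\theta'_U$. Let $\eta\colon G\to D$ correspond to $\theta$. For $g\in G'(F)$ we have $G(f_U)g=G'(f_U)g\in G'(U)$, so the second formula in \eqref{eq:corr} gives $\eta_F(g)=\eta'_F(g)$.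
\end{proof}

We can now state the replacement for Proposition~\ref{prop:transpose}.

\begin{proposition}\label{prop:char}
Let $K$ be a commutative ring, $W$ a $K$-module and $s\in K$. There is an idempotent $e\in\operatorname{End}_K(W^\vee)$ such that $s-e$ is a unit of $\operatorname{End}_K(W^\vee)$, where $s$ also denotes multiplication by $s$ on $W^\vee$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Dinj} and Proposition~\ref{prop:fitting}, $D=D_1\oplus D_2$ with $1-s$ bijective on $D_1$ and $s$ bijective on $D_2$. Evaluate at $K$. The subgroups $D_1(K)$ and $D_2(K)$ are $K$-submodules of $D(K)$, so by \eqref{eq:eval} they form a clean splitting for $s$ on the $K$-module $W^\vee$. Apply Lemma~\ref{lem:split} with $\Lambda=K$.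
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Call a \emph{datum over} a $k$-algebra $S$ a choice of $n\geq1$, pairwise commuting $c_1,\dots,c_r\in M_n(S)$, and $s$ in the $k$-subalgebra that they generate. If $S\subseteq S'$, a \emph{solution in $S'$} is an idempotent $e\in M_n(S')$ commuting with all $c_i$ such that $s-e$ is a unit of $M_n(S')$. Property $(\ast)$ says that every datum over $\widehat R$ has a solution in $\widehat R$.

\medskip
\noindent\emph{Step 1: every $k$-algebra $R$ embeds in a $k$-algebra $R'$ in which all data over $R$ have solutions.} Let $V=R^\vee$, a $k$-module, and $R'=\operatorname{End}_k(V)$. For $y\in R$ define $\iota(y)$ by $(\iota(y)\varphi)(x)=\varphi(xy)$. It is $k$-linear because $k$ acts on $R$ through central elements. The computation in Lemma~\ref{lem:embed} shows that $\iota\colon R\to R'$ is a ring homomorphism, and it sends $\lambda\cdot1$ to multiplication by $\lambda\in k$, so it is a homomorphism of $k$-algebras. It is injective: for $y\ne0$ some $\varphi\in V$ has $(\iota(y)\varphi)(1)=\varphi(y)\ne0$. We identify $R$ with $\iota(R)$.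

Fix a datum over $R$ and let $K\subseteq M_n(R)$ be the $k$-subalgebra generated by $c_1,\dots,c_r$. It is a commutative ring containing $s$. Let $W=R^n$ be the group of row vectors. Since $K$ is commutative, $c\cdot x=xc$ makes $W$ a $K$-module. We must recognize the action of $K$ on $W^\vee$ inside $M_n(R')$. Identify the group $V^n$ of columns with $W^\vee$ by letting $\varphi=(\varphi_1,\dots,\varphi_n)$ act as $\varphi(x)=\sum_j\varphi_j(x_j)$. The ring $M_n(R')$ acts on columns by $(A\varphi)_i=\sum_ja_{ij}\varphi_j$, and this identifies it with $\operatorname{End}_k(V^n)$. For $A=(a_{ij})\in M_n(R)$,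
\[
(A\varphi)(x)=\sum_{i}\sum_j(a_{ij}\varphi_j)(x_i)=\sum_j\varphi_j\Bigl(\sum_ix_ia_{ij}\Bigr)=\varphi(xA).
\]
So multiplication by $c\in K$ on the $K$-module $W^\vee$ is the action of the matrix $c\in M_n(R)\subseteq M_n(R')$. As $K$ contains the scalar matrices coming from $k$, the ring $\operatorname{End}_K(W^\vee)$ is the subring of $M_n(R')$ of matrices commuting with $K$. The idempotent $e$ of Proposition~\ref{prop:char} therefore lies in $M_n(R')$ and commutes with all $c_i$, and $s-e$ is a unit of $M_n(R')$.

\medskip
\noindent\emph{Step 2: the tower.} Put $R_0=R$, $R_{m+1}=R_m'$ and $R_\infty=\bigcup_mR_m$. A datum over $R_\infty$ involves finitely many entries of the $c_i$, which lie in some $R_m$; then $s\in M_n(R_m)$ as well, since $M_n(R_m)$ is a $k$-subalgebra. By Step~1 there is a solution in $R_{m+1}$, and it is a solution in $R_\infty$. So $R_\infty$ has property $(\ast)$, but it may be much larger than $R$.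

\medskip
\noindent\emph{Step 3: cutting down.} Let $\kappa=\max(|R|,\aleph_0)$. A subring of $R_\infty$ that contains $R$ contains the image of $k$, so it is a $k$-subalgebra. We define subrings $R=R^{(0)}\subseteq R^{(1)}\subseteq\cdots$ of $R_\infty$ with $|R^{(j)}|\le\kappa$. Given $R^{(j)}$, a datum over it is a finite list of matrices with entries in $R^{(j)}$, so there are at most $\kappa$ data. For each choose one solution $e$ in $R_\infty$, and let $R^{(j+1)}$ be the subring generated by $R^{(j)}$ and the entries of all the chosen matrices $e$ and $(s-e)^{-1}$. A ring generated by at most $\kappa$ elements has at most $\kappa$ elements, since $\kappa$ is infinite. Put $\widehat R=\bigcup_jR^{(j)}$. Then $|\widehat R|\le\kappa$, and a datum over $\widehat R$ is a datum over some $R^{(j)}$, so it has a solution in $R^{(j+1)}\subseteq\widehat R$.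

Finally, for $s\in M_n(\widehat R)$ apply $(\ast)$ with $r=1$ and $c_1=s$. Then $s=e+(s-e)$, where the idempotent $e$ commutes with $s$ and hence with the unit $s-e$. This proves Theorem~\ref{thm:main}. \hfill$\square$

\begin{remark}
The hypothesis that the $c_i$ commute cannot be dropped. Let $S\neq0$ be any ring, let the $c_i$ be the four matrix units $E_{pq}\in M_2(S)$, and let $s=E_{11}$. An idempotent commuting with all $E_{pq}$ is a scalar matrix $\varepsilon I_2$ with $\varepsilon=\varepsilon^2\in S$. If $s-\varepsilon I_2=\operatorname{diag}(1-\varepsilon,-\varepsilon)$ were a unit, the idempotents $1-\varepsilon$ and $\varepsilon$ would both be units of $S$, hence both equal to $1$, which forces $S=0$.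
\end{remark}

\section{Consequences}\label{sec:cons}

Dedekind finiteness is one instance of a general phenomenon. A \emph{universal sentence} in the language of unital rings has the form $\forall x_1\cdots\forall x_m\,\Phi$, where $\Phi$ is built by ``and'', ``or'' and ``not'' from equations between expressions in $x_1,\dots,x_m,0,1,+,-,\cdot$. An example is $\forall a\,\forall b\,(ab\neq1\text{ or }ba=1)$.

\begin{corollary}\label{cor:universal}
The class of unital subrings of strongly clean rings is the class of all rings. A universal sentence that holds in all strongly clean rings, or only in all rings $S$ such that every $M_n(S)$ is strongly clean, holds in all rings.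
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $k=\mathbb Z$ to a ring $R$. This gives the first statement. A sentence as in the second statement holds in $\widehat R$. The truth of $\Phi$ at elements of $R$ is the same whether computed in $R$ or in $\widehat R$, so the sentence holds in $R$.
\end{proof}

\begin{corollary}\label{cor:countable}
Let $k$ be a nonzero countable commutative ring, for instance a countable field. There is a countable $k$-algebra $\widehat R$ that is not Dedekind finite and such that all $M_n(\widehat R)$, $n\geq1$, are strongly clean.
\end{corollary}

\begin{proof}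
Let $R=k\langle a,b\mid ab=1\rangle$, a countable $k$-algebra. The formulas \eqref{eq:shifts} define $k$-linear operators on $k[x]$ with $ab=1$, hence an action of $R$ on $k[x]$. In it $ba(1)=0\ne1$ because $k\neq0$, so $ba\ne1$ in $R$. Apply Theorem~\ref{thm:main}.
\end{proof}

A ring $S$ has \emph{invariant basis number} if the free right modules $S^m$ and $S^n$ are isomorphic only for $m=n$.

\begin{corollary}\label{cor:ibn}
There is a nonzero strongly clean ring without invariant basis number.
\end{corollary}

\begin{proof}
Let $k$ be a field and $R=\operatorname{End}_k(k[x])$, the endomorphism ring of a space of countably infinite dimension. For $i\in\{0,1\}$ define $u_i,v_i\in R$ by $u_i(x^n)=x^{2n+i}$, $v_i(x^{2n+i})=x^n$ and $v_i(x^{2n+1-i})=0$. Then $v_iu_i=1$, $v_iu_{1-i}=0$, and $u_0v_0+u_1v_1=1$, since $u_0v_0$ and $u_1v_1$ are the projections onto the spans of the even and of the odd powers. So the row $P=(u_0\ \ u_1)$ and the column $Q$ with entries $v_0,v_1$ satisfy $PQ=I_1$ and $QP=I_2$. These equations persist in the nonzero ring $\widehat R$ of Theorem~\ref{thm:main}, where left multiplication by $Q$ is an isomorphism of right modules $\widehat R\to\widehat R^{\,2}$ with inverse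 given by $P$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{cqr}
\emph{Central Quasipolar Rings},
\texttt{http://www.scielo.org.co/pdf/rcm/v49n2/v49n2a05.pdf}

\end{thebibliography}
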